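\title{Deciding whether a $\mathbb{Z}$-polyregular function is $\mathbb{N}$-polyregular}

\begin{abstract}
A function from finite words to the integers is $\mathbb{Z}$-polyregular (respectively $\mathbb{N}$-polyregular) if it is a linear combination, with coefficients in $\mathbb{Z}$ (respectively $\mathbb{N}$), of functions that count the tuples of positions satisfying a monadic second-order formula. We prove that a single algorithm, uniform in the alphabet, decides whether a given $\mathbb{Z}$-polyregular function $f$ is $\mathbb{N}$-polyregular. The algorithm rests on a local-to-global criterion: $f$ is $\mathbb{N}$-polyregular if and only if $f\ge 0$ and, for every pumping pattern $u_0v_1^{n_1}u_1\cdots v_k^{n_k}u_k$ of a suitable kind, the maximal non-constant monomials of the polynomial $f(u_0v_1^{n_1}u_1\cdots v_k^{n_k}u_k)$ have positive coefficients. Sufficiency of the criterion is proved by induction on the number of counted positions, over all ordered fields at once, with ultrapowers and Ramsey factorizations of infinite words as tools.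
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{alphabet} is a finite nonempty set $A$ of letters; $A^*$ is the set of finite words over $A$, $\varepsilon$ is the empty word, $|u|$ is the length of $u$ and $|u|_a$ is the number of occurrences of the letter $a$ in $u$. Formulas of \emph{monadic second-order logic} (MSO) over $A$ speak about the positions $1,\dots,|u|$ of a word $u$. They are built from the atomic formulas $a(x)$ (``position $x$ carries the letter $a$''), $x<y$, $x=y$ and $x\in X$ by Boolean connectives and by quantification over positions $x$ and over sets of positions $X$. For an MSO formula $\varphi(x_1,\dots,x_k)$ with $k\ge0$ free first-order variables, let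
\[
\#\varphi\colon A^*\to\mathbb{N},\qquad \#\varphi(u)=\bigl|\{(i_1,\dots,i_k)\in\{1,\dots,|u|\}^k : u\models\varphi(i_1,\dots,i_k)\}\bigr| .
\]
For $k=0$ this number is $1$ if $u\models\varphi$ and $0$ otherwise. For example $\#a(x)=|u|_a$, and $\#\bigl(a(x)\wedge b(y)\bigr)=|u|_a|u|_b$; in general $\#\varphi\cdot\#\psi=\#(\varphi\wedge\psi)$ when the free variables of $\varphi$ and $\psi$ are disjoint.

Let $\mathbb{S}$ be $\mathbb{Z}$ or $\mathbb{N}$. A function $f\colon A^*\to\mathbb{Z}$ is \emph{$\mathbb{S}$-polyregular} if it is a finite sum $f=\sum_j c_j\,\#\varphi_j$ with $c_j\in\mathbb{S}$ and MSO formulas $\varphi_j$ over $A$. An $\mathbb{N}$-polyregular function is an honest count: its value on $u$ is the number of objects of some definable kind in $u$. A $\mathbb{Z}$-polyregular function is a difference of two such counts.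

These classes have a description by matrices. An \emph{$\mathbb{S}$-rational series} is a function $a_1\cdots a_n\mapsto \mathbf{i}\,W(a_1)\cdots W(a_n)\,\mathbf{t}$, where $\mathbf{i}$ is a row vector, $\mathbf{t}$ a column vector and the $W(a)$, $a\in A$, are square matrices, all with entries in $\mathbb{S}$; the triple $(\mathbf{i},W,\mathbf{t})$ is a \emph{linear representation}, or \emph{$\mathbb{S}$-weighted automaton}. A function has \emph{polynomial growth} if its absolute value is bounded by a polynomial in the length of the word. The following facts are known.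
\begin{itemize}
\item[(F1)] The $\mathbb{Z}$-polyregular functions are exactly the $\mathbb{Z}$-rational series of polynomial growth.
\item[(F2)] The $\mathbb{N}$-polyregular functions are exactly the $\mathbb{N}$-rational series of polynomial growth.
\item[(F3)] If $f$ is $\mathbb{N}$-polyregular, then $f^{-1}(\{\delta\})$ is a regular language for every $\delta\in\mathbb{N}$.
\end{itemize}
By (F3), a non-negative $\mathbb{Z}$-polyregular function need not be $\mathbb{N}$-polyregular: for letters $a\ne b$, the function $u\mapsto(|u|_a-|u|_b)^2$ vanishes on a language that is not regular. The question below is posed as an open question in \cite{source}.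

\medskip
\noindent\textbf{Problem.} \emph{An input consists of an arbitrary alphabet $A$ and a $\mathbb{Z}$-polyregular function $f\colon A^*\to\mathbb{Z}$, given as a $\mathbb{Z}$-linear combination of functions $\#\varphi$ or, equivalently, as a $\mathbb{Z}$-weighted automaton of polynomial growth. Is there a single algorithm that decides, on every such input, whether $f$ is $\mathbb{N}$-polyregular?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:decide}
It is decidable, by one algorithm uniform in $(A,f)$, whether a $\mathbb{Z}$-polyregular function $f\colon A^*\to\mathbb{Z}$ is $\mathbb{N}$-polyregular; likewise whether $f+C$ is $\mathbb{N}$-polyregular for some $C\in\mathbb{N}$.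
\end{theorem}

\subsection*{What a negative certificate should look like}
Equality of $\mathbb{Z}$-rational series is decidable, so a positive instance has a finite certificate: a sum $\sum_t\#\psi_t$ equal to $f$. The problem is to find finite certificates for negative instances. A word with $f(w)<0$ is one, but the example above has none. Level sets do not suffice either. Over $A=\{a,b\}$ let
\begin{equation}\label{eq:cubic}
f(u)=|u|_a^3+|u|_b^3-|u|_a|u|_b .
\end{equation}
With $n=\max(|u|_a,|u|_b)$ we have $f(u)\ge n^3-n^2$, so $f$ is non-negative and all its level sets are finite, hence regular. Yet $f$ is not $\mathbb{N}$-polyregular (Example~\ref{ex:cubic}).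

To see the obstruction, start with one letter and a function $f(a^n)=P(n)$, where $P$ is an integer-valued polynomial with positive leading coefficient. Newton's formula gives $P(K+x)=\sum_j C_j\binom{x}{j}$ with integers $C_j$, the iterated differences of $P$ at $K$, and these are non-negative when $K$ is large. Since $\binom{n-K}{j}$ counts the increasing $j$-tuples of positions larger than $K$ in $a^n$, and since finitely many short words can be treated one by one, such an $f$ is $\mathbb{N}$-polyregular as soon as it is non-negative. Negative lower-order coefficients are harmless, because a shift of the variable repairs them. Now evaluate \eqref{eq:cubic} on $a^{K+x}b^{K+y}$: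
\[
(K+x)^3+(K+y)^3-(K+x)(K+y).
\]
The coefficient of $x$ is $3K^2-K$, which is positive for $K\ge1$; but the coefficient of $xy$ is $-1$ for every $K$. A shift repairs a monomial with the help of its proper multiples, and $xy$ has none. The natural guess is therefore that the obstructions to being $\mathbb{N}$-polyregular are negative values and negative coefficients of monomials that are \emph{maximal for divisibility} in the polynomials obtained by pumping. Theorem~\ref{thm:criterion} says that this guess is right. Both obstructions are finite certificates, and Theorem~\ref{thm:decide} follows by running two searches in parallel.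

\subsection*{Outline}
Sections~\ref{sec:types} and~\ref{sec:patterns} put counting functions in a normal form, define patterns and state the criterion. The hard direction builds an $\mathbb{N}$-polyregular expression from information about patterns alone. Its plan is to read the word from left to right and to delete factors from the prefix read so far, paying a non-negative count for each deletion. Section~\ref{sec:closure} collects closure properties; Section~\ref{sec:reduce} explains the plan and carries it out by hand when a single position is counted. The general case is an induction on the number $d$ of counted positions, in which infinitely many requirements, one for each pattern, have to be met by a single deletion. Ultrapowers (Section~\ref{sec:ultra}) achieve this, and they force the induction (Section~\ref{sec:induction}) to run over all ordered fields. Section~\ref{sec:final} derives the criterion and the algorithm. Of the facts above only (F1) is used, and only to convert an input given as a weighted automaton.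

\section{Types and counting functions}\label{sec:types}

Throughout, $A$ is an alphabet, $\mathbb{K}$ is an ordered field (so $\mathbb{Q}\subseteq\mathbb{K}$), and a \emph{morphism} is a monoid morphism $\nu\colon A^*\to M$ into a \emph{finite} monoid. We recall the standard facts that we use.

A language $L\subseteq A^*$ is regular if and only if $L=\nu^{-1}(S)$ for some morphism $\nu\colon A^*\to M$ and some $S\subseteq M$; we say that $\nu$ \emph{recognizes} $L$. A morphism $\nu'$ \emph{refines} $\nu$ if $\nu(w)=\pi(\nu'(w))$ for some map $\pi$ and all $w$. The product $w\mapsto(\nu_1(w),\dots,\nu_h(w))$ refines each $\nu_j$. An equivalence relation on $A^*$ with finitely many classes that is compatible with concatenation defines a morphism onto the monoid of classes. An element $e$ is \emph{idempotent} if $ee=e$; every finite monoid $M$ has an integer $\pi\ge1$ such that $m^\pi$ is idempotent for all $m\in M$.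

\emph{B\"uchi's theorem} states that a language is regular if and only if it is defined by an MSO sentence, with effective translations. It extends to free variables: encode a word $u$ with a tuple $(i_1,\dots,i_k)$ of positions as a word over $A\times\{0,1\}^k$ in which the $j$-th bit marks $i_j$; then a set of words with $k$-tuples is defined by a formula $\varphi(x_1,\dots,x_k)$ if and only if the set of encodings is regular. Finally, a formula can be \emph{relativized}: restricting all quantifiers to positions before $x$, after $x$, or between $x$ and $y$ expresses that the formula holds in the corresponding factor.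

\subsection*{Types}
A formula sees a tuple of positions only through the marked letters and a finite amount of information about the factors between them. Let $\nu\colon A^*\to M$ be a morphism. A \emph{type} over $\nu$ of \emph{size} $r\ge0$ is a sequence $\tau=(m_0,a_1,m_1,\dots,a_r,m_r)$ with $m_j\in M$ and $a_j\in A$; we write $|\tau|=r$. If $i_1<\dots<i_r$ are positions of $w=w_0a_1w_1\cdots a_rw_r$, with $a_j$ at position $i_j$, the type of this increasing tuple is $(\nu(w_0),a_1,\nu(w_1),\dots,a_r,\nu(w_r))$. Let $N_\tau(w)$ be the number of increasing tuples of positions of $w$ of type $\tau$. The empty tuple has type $(\nu(w))$, so $N_{(m)}$ is the indicator function of $\nu^{-1}(m)$. There are finitely many types of each size. From now on \emph{tuple} means increasing tuple unless it refers to the free variables of a formula, and the entries of a tuple are called \emph{marks}.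

Types are multiplied by merging the two adjacent gaps:
\[
(m_0,a_1,\dots,a_q,m_q)\,(m'_0,b_1,\dots,b_r,m'_r)=(m_0,a_1,\dots,a_q,\;m_qm'_0,\;b_1,\dots,b_r,m'_r).
\]
This product is associative, has the unit $(1)$, and sizes add. A tuple of $uv$ is the same as a tuple of $u$ together with a tuple of $v$, and its type is the product of their types. This gives the \emph{splitting formula}
\begin{equation}\label{eq:split}
N_\tau(uv)=\sum_{\sigma\sigma'=\tau}N_\sigma(u)\,N_{\sigma'}(v),
\end{equation}
a finite sum since $|\sigma|+|\sigma'|=|\tau|$.

\begin{lemma}\label{lem:types}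
\begin{itemize}
\item[(a)] For an MSO formula $\varphi(x_1,\dots,x_k)$ one can compute a morphism $\nu$ and an expression of $\#\varphi$ as a finite sum of functions $N_\tau$ with $\tau$ over $\nu$ of size at most $k$.
\item[(b)] If $\nu'$ refines $\nu$, each $N_\tau$ with $\tau$ over $\nu$ is a finite sum of functions $N_{\tau'}$ with $\tau'$ over $\nu'$ of the same size. Hence finitely many formulas have a common morphism in (a).
\item[(c)] Each $N_\tau$ equals $\#\varphi$ for some MSO formula $\varphi$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) If $\nu=\pi\circ\nu'$, the type over $\nu$ of a tuple is obtained by applying $\pi$ to the monoid entries of its type over $\nu'$, so $N_\tau$ is the sum of the $N_{\tau'}$ over the types $\tau'$ sent to $\tau$. For the second sentence take the product morphism.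

(a) Every $k$-tuple of positions, not necessarily increasing, has the form $(y_{\eta(1)},\dots,y_{\eta(k)})$ for a unique $r\le k$, a unique surjection $\eta\colon\{1,\dots,k\}\to\{1,\dots,r\}$ and unique positions $y_1<\dots<y_r$. So $\#\varphi=\sum_\eta\#\varphi_\eta$, where $\varphi_\eta(y_1,\dots,y_r)$ says that $y_1<\dots<y_r$ and $\varphi(y_{\eta(1)},\dots,y_{\eta(k)})$. Fix $\eta$. The words over $A\times\{0,1\}$ with exactly $r$ marked positions, which in increasing order satisfy $\varphi_\eta$, form a regular language by B\"uchi's theorem; let $h$ be a morphism recognizing it, and let $\nu(w)$ be the image under $h$ of $w$ with no mark. Whether $w_0a_1w_1\cdots a_rw_r$ with the $a_j$ marked belongs to the language depends only on $\nu(w_0)h(a_1,1)\nu(w_1)\cdots h(a_r,1)\nu(w_r)$, hence only on the type of the tuple. So $\#\varphi_\eta$ is the sum of the $N_\tau$ over the accepted types. By (b) one morphism serves for all $\eta$.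

(c) For $\tau=(m_0,a_1,\dots,a_r,m_r)$ let $\varphi(y_1,\dots,y_r)$ say that $y_1<\dots<y_r$, that $y_j$ carries $a_j$, and that the $r+1$ factors around the marks lie in the regular languages $\nu^{-1}(m_0),\dots,\nu^{-1}(m_r)$; the last condition is expressed by relativized sentences.
\end{proof}

The splitting formula also shows that a finite monoid can remember which types occur in a word, and how often modulo $m$.

\begin{lemma}\label{lem:abstraction}
\begin{itemize}
\item[(a)] Let $\nu$ be a morphism and $D\ge0$. There is a morphism $\nu_1$ refining $\nu$ such that $\nu_1(w)$ determines the set of types $\tau$ over $\nu$ with $|\tau|\le D$ and $N_\tau(w)>0$.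
\item[(b)] For every MSO formula $\chi$ over any alphabet and all integers $m\ge1$ and $j$, the language $\{w:\#\chi(w)\equiv j \bmod m\}$ is regular.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Call $w,w'$ equivalent if these sets agree. There are finitely many classes. By \eqref{eq:split}, $N_\tau(uv)>0$ if and only if $\tau=\sigma\sigma'$ with $N_\sigma(u)>0$ and $N_{\sigma'}(v)>0$, and $\sigma,\sigma'$ have size at most $D$; so the class of $uv$ is determined by the classes of $u$ and $v$. The quotient morphism refines $\nu$ because $(\nu(w))$ is the only type of size $0$ in the set.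

(b) Write $\#\chi$ as a sum of functions $N_\tau$ over some $\nu$ with $|\tau|\le D$. Call $w,w'$ equivalent if $N_\tau(w)\equiv N_\tau(w')\bmod m$ for all $\tau$ with $|\tau|\le D$. By \eqref{eq:split} this relation is compatible with concatenation, and the quotient morphism recognizes the language.
\end{proof}

\subsection*{Four classes of functions}
We consider the following sets of functions $A^*\to\mathbb{K}$; $1_L$ is the indicator function of $L$.
\begin{itemize}
\item $\mathrm{Pol}_d(\mu,\mathbb{K})$, for a morphism $\mu$ and $d\ge0$: the $\mathbb{K}$-linear combinations $\sum_\tau c(\tau)N_\tau$ over the types $\tau$ over $\mu$ with $|\tau|\le d$. We put $c(\tau)=0$ for $|\tau|>d$.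
\item $\mathcal{N}_{\mathbb{K}}$: the finite sums $\sum_t r_t\,\#\psi_t$ with MSO formulas $\psi_t$ and $r_t\in\mathbb{K}$, $r_t\ge0$.
\item $\mathrm{Fin}_{\mathbb{K}}$: the finite sums $\sum_j\gamma_j1_{L_j}$ with $L_j$ regular and $\gamma_j\in\mathbb{K}$.
\item $\mathcal{B}_{\mathbb{K}}=\mathcal{N}_{\mathbb{K}}+\mathrm{Fin}_{\mathbb{K}}$.
\end{itemize}
By Lemma~\ref{lem:types}, a $\mathbb{Z}$-polyregular function lies in $\mathrm{Pol}_d(\mu,\mathbb{Q})$ for a computable $\mu$, where $d$ is the largest number of free variables of its formulas. The class $\mathcal{N}_{\mathbb{K}}$ is the analog of the $\mathbb{N}$-polyregular functions over a field. The class $\mathcal{B}_{\mathbb{K}}$ allows a regular correction of arbitrary sign; it is the class that patterns can detect, since the conditions on patterns below ignore constant terms.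

\begin{lemma}[Normal form]\label{lem:normal}
Every $f\in\mathcal{B}_{\mathbb{K}}$ can be written $f(w)=\sum_{\tau\in T}r_\tau N_\tau(w)+\gamma(\nu(w))$ with a morphism $\nu\colon A^*\to M$, an integer $D\ge1$, a set $T$ of types over $\nu$ of sizes between $1$ and $D$, elements $r_\tau\ge0$ of $\mathbb{K}$ and a map $\gamma\colon M\to\mathbb{K}$. Conversely, every such function is in $\mathcal{B}_{\mathbb{K}}$.
\end{lemma}

\begin{proof}
Let $f=\sum_tr_t\#\psi_t+\sum_j\gamma_j1_{L_j}$. Take a morphism $\nu$ that is common to all $\psi_t$ in the sense of Lemma~\ref{lem:types} and recognizes all $L_j$. Expand each $\#\psi_t$ into functions $N_\tau$ and collect in $\gamma(\nu(w))$ the terms of size $0$ and the terms $\gamma_j1_{L_j}$. The converse follows from Lemma~\ref{lem:types}(c).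
\end{proof}

\section{Patterns and the criterion}\label{sec:patterns}

A \emph{pattern over $\mu$} is a sequence of words $p=(u_0,v_1,u_1,\dots,v_k,u_k)$ with $k\ge1$, $v_j\ne\varepsilon$ and $\mu(v_j)$ idempotent for all $j$. The number $k$ is its number of \emph{loops}, and for $\mathbf{n}=(n_1,\dots,n_k)\in\mathbb{N}^k$ we put $p(\mathbf{n})=u_0v_1^{n_1}u_1\cdots v_k^{n_k}u_k$. Vectors are compared componentwise, $\mathbf{1}=(1,\dots,1)$, and $|\lambda|=\lambda_1+\dots+\lambda_k$ for $\lambda\in\mathbb{N}^k$. Because of idempotence, $\mu(p(\mathbf{n}))$ does not depend on $\mathbf{n}\ge\mathbf{1}$.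

\subsection*{Finite differences}
For a function $F$ of $\mathbf{n}$, the forward difference $\Delta_jF(\mathbf{n})$ is $F(n_1,\dots,n_j+1,\dots,n_k)-F(\mathbf{n})$, and $\Delta^\lambda=\Delta_1^{\lambda_1}\cdots\Delta_k^{\lambda_k}$. With $\binom{\mathbf{x}}{\lambda}=\prod_j\binom{x_j}{\lambda_j}$ we have
\begin{equation}\label{eq:diff}
\Delta^\lambda F(\mathbf{n})=\sum_{0\le\theta\le\lambda}(-1)^{|\lambda|-|\theta|}\binom{\lambda}{\theta}F(\mathbf{n}+\theta),
\end{equation}
and for $\lambda\neq0$ the coefficients add up to $\prod_j(1-1)^{\lambda_j}=0$. The polynomials $\binom{\mathbf{x}}{\lambda}$ form a basis of $\mathbb{K}[\mathbf{x}]$, and $\Delta^\lambda\binom{\mathbf{x}}{\lambda'}$ is $\binom{\mathbf{x}}{\lambda'-\lambda}$ if $\lambda'\ge\lambda$ and $0$ otherwise. Evaluating at $\mathbf{x}=0$ gives Newton's formula for a polynomial $P$ and an integer $K$: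
\begin{equation}\label{eq:newton}
P(K\mathbf{1}+\mathbf{x})=\sum_\lambda\Delta^\lambda P(K\mathbf{1})\binom{\mathbf{x}}{\lambda}.
\end{equation}
Applying $\Delta^\lambda$ to \eqref{eq:newton} shows that non-negativity of differences propagates upward: if $\Delta^\lambda P(K\mathbf{1})\ge0$ for all $\lambda\ne0$, then for all integer vectors $\mathbf{n}\ge K\mathbf{1}$ and all $\lambda\ne0$,
\begin{equation}\label{eq:propagate}
\Delta^\lambda P(\mathbf{n})=\sum_{\lambda'\ge\lambda}\Delta^{\lambda'}P(K\mathbf{1})\binom{\mathbf{n}-K\mathbf{1}}{\lambda'-\lambda}\ \ge0 .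
\end{equation}

\begin{lemma}\label{lem:poly}
Let $f=\sum_\tau c(\tau)N_\tau\in\mathrm{Pol}_d(\mu,\mathbb{K})$ and let $p$ be a pattern over $\mu$. There is a unique polynomial $P_{f,p}$ over $\mathbb{K}$ with $f(p(\mathbf{n}))=P_{f,p}(\mathbf{n})$ for all $\mathbf{n}\ge(d+1)\mathbf{1}$, and its total degree is at most $d$. If $c(\tau)\ge0$ for all $\tau$ with $|\tau|\ge1$, then $\Delta^\lambda P_{f,p}(K\mathbf{1})\ge0$ for all integers $K\ge d+1$ and all $\lambda\ne0$.
\end{lemma}

\begin{proof}
Uniqueness holds because a polynomial over a field of characteristic $0$ that vanishes on a product of infinite sets is zero. For existence, let $\mathbf{n}\ge(d+1)\mathbf{1}$ and attach to each tuple of size $r\le d$ in $p(\mathbf{n})$ its \emph{configuration}, which records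
\begin{itemize}
\item which marks lie in which $u_j$, and at which position of $u_j$;
\item which marks lie in a copy of $v_j$, at which position of $v_j$, and which of them share a copy;
\item for each $j$, if $b_j$ copies of $v_j$ contain a mark, then for each of the $b_j+1$ gaps (before the first marked copy, between consecutive ones, after the last one) whether the gap contains no unmarked copy of $v_j$ or at least one.
\end{itemize}
The set of possible configurations is finite and independent of $\mathbf{n}$. The configuration determines the type: the factor between two consecutive marks is a product of known factors of the words $u_j,v_j$ and of powers $v_j^t$, of which we know whether $t=0$ or $t\ge1$, and $\mu(v_j^t)=\mu(v_j)$ for $t\ge1$. This is the one place where idempotence is needed.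

Fix a configuration and let $o_j\le b_j+1$ be the number of non-empty gaps for $v_j$. A tuple with this configuration is specified by the lengths of the non-empty gaps, that is, by writing each $n_j-b_j$ as an ordered sum of $o_j$ positive integers. Since $b_j\le d<n_j$, we have $n_j-b_j\ge1$. So the number of such tuples is $0$ if some $o_j=0$, and otherwise it is $\prod_j\binom{n_j-b_j-1}{o_j-1}$, a polynomial in $\mathbf{n}$ of total degree $\sum_j(o_j-1)\le\sum_jb_j\le d$. Summing over configurations, weighted by the coefficient of their type, gives $P_{f,p}$.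

Let $K\ge d+1$. Then $K-b_j-1\ge0$, and Vandermonde's identity $\binom{K-b-1+x}{o-1}=\sum_i\binom{K-b-1}{o-1-i}\binom{x}{i}$ shows that each factor, evaluated at $n_j=K+x_j$, has non-negative coefficients in the basis $\binom{x_j}{i}$. Hence the product has non-negative coefficients in the basis $\binom{\mathbf{x}}{\lambda}$. The empty tuple contributes the constant $c\bigl((\mu(p(\mathbf{1})))\bigr)$, which affects only the coefficient of $\lambda=0$. The second claim follows from \eqref{eq:newton}.
\end{proof}

Without idempotence the lemma fails. Let $A=\{a\}$, let $\mu(a^n)=n\bmod2$ in $\mathbb{Z}/2\mathbb{Z}$, and let $f=N_{(0,a,1)}+N_{(1,a,0)}$. Then $f(a^n)$ is $n$ for even $n$ and $0$ for odd $n$, which is not a polynomial in $n$; the patterns $(\varepsilon,aa,\varepsilon)$ and $(a,aa,\varepsilon)$ give the polynomials $2n$ and $0$.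

By \eqref{eq:diff}, for $\mathbf{n}\ge(d+1)\mathbf{1}$ the number $\Delta^\lambda P_{f,p}(\mathbf{n})$ is the difference $\Delta^\lambda$ of the function $\mathbf{x}\mapsto f(p(\mathbf{x}))$ at $\mathbf{n}$. We use this throughout.

\subsection*{Two conditions on patterns}
A \emph{monomial of} a polynomial $P$ is a monomial $\mathbf{n}^\beta=\prod_jn_j^{\beta_j}$ whose coefficient in $P$ is nonzero. It is \emph{maximal} if it properly divides no other monomial of $P$.

\begin{definition}\label{def:conditions}
Let $f\in\mathrm{Pol}_d(\mu,\mathbb{K})$.
\begin{itemize}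
\item The \emph{difference condition} for $f$ over $\mu$ says: for every pattern $p$ over $\mu$ there is an integer $K\ge d+1$ such that $\Delta^\lambda P_{f,p}(K\mathbf{1})\ge0$ for all $\lambda\ne0$. Such a $K$ is a \emph{threshold} for $f$ and $p$.
\item The \emph{monomial condition} for $f$ over $\mu$ says: for every pattern $p$ over $\mu$ with at most $d$ loops, every maximal non-constant monomial of $P_{f,p}$ has a positive coefficient.
\end{itemize}
\end{definition}

By \eqref{eq:propagate} a threshold may be enlarged, so the difference condition does not depend on the choice of $d$. We can now state the criterion and the theorem behind it.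

\begin{theorem}\label{thm:criterion}
Let $f\in\mathrm{Pol}_d(\mu,\mathbb{Q})$. The monomial condition for $f$ over $\mu$, the difference condition for $f$ over $\mu$, and the property $f\in\mathcal{B}_{\mathbb{Q}}$ are equivalent, and $f\in\mathcal{N}_{\mathbb{Q}}$ if and only if $f\ge0$ and the monomial condition holds. If $f$ is $\mathbb{Z}$-valued, then $f$ is $\mathbb{N}$-polyregular if and only if $f\ge0$ and the monomial condition holds; and $f+C$ is $\mathbb{N}$-polyregular for some $C\in\mathbb{N}$ if and only if the monomial condition holds.
\end{theorem}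

\begin{theorem}\label{thm:local}
Let $\mathbb{K}$ be any ordered field and $f\in\mathrm{Pol}_d(\mu,\mathbb{K})$. If $f$ satisfies the difference condition over $\mu$, then $f\in\mathcal{B}_{\mathbb{K}}$.
\end{theorem}

\begin{example}\label{ex:cubic}
Let $\mu$ be the morphism onto the trivial monoid. A type is then a word $a_1\cdots a_r$, and $N_{a_1\cdots a_r}(w)$ counts the occurrences of $a_1\cdots a_r$ as a subsequence of $w$. From $n^3=n+6\binom n2+6\binom n3$ we see that the function \eqref{eq:cubic} is $N_a+6N_{aa}+6N_{aaa}+N_b+6N_{bb}+6N_{bbb}-N_{ab}-N_{ba}\in\mathrm{Pol}_3(\mu,\mathbb{Q})$. The pattern $(\varepsilon,a,\varepsilon,b,\varepsilon)$ has two loops and the polynomial $n_1^3+n_2^3-n_1n_2$, in which $n_1n_2$ is maximal with coefficient $-1$. By Theorem~\ref{thm:criterion}, no $f+C$ is $\mathbb{N}$-polyregular. The terms of highest degree have positive coefficients, so maximality cannot be replaced by highest total degree.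
\end{example}

Over $\mathbb{Q}$ the two conditions are linked by a statement about polynomials.

\begin{lemma}\label{lem:monomial}
Let $P\in\mathbb{Q}[n_1,\dots,n_k]$.
\begin{itemize}
\item[(a)] If every maximal non-constant monomial of $P$ has a positive coefficient, then for all sufficiently large integers $K$ we have $\Delta^\lambda P(K\mathbf{1})\ge0$ for all $\lambda\ne0$.
\item[(b)] If for some integer $K$ we have $\Delta^\lambda P(K\mathbf{1})\ge0$ for all $\lambda\ne0$, then every maximal non-constant monomial of $P$ has a positive coefficient.
\end{itemize}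
\end{lemma}

\begin{proof}
(a) Let $\lambda\ne0$. In one variable, $\Delta$ sends a polynomial with leading term $cn^s$ to one with leading term $cs\,n^{s-1}$ if $s\ge1$, and to $0$ if $s=0$. Hence $\Delta^\lambda\mathbf{n}^\beta=\prod_j\Delta_j^{\lambda_j}n_j^{\beta_j}$ vanishes unless $\beta\ge\lambda$, and for $\beta\ge\lambda$ its value at $K\mathbf{1}$ is a polynomial in $K$ with leading term $\prod_j\frac{\beta_j!}{(\beta_j-\lambda_j)!}\,K^{|\beta|-|\lambda|}$. If no monomial $\mathbf{n}^\beta$ of $P$ has $\beta\ge\lambda$, then $\Delta^\lambda P=0$; this is the case for all but finitely many $\lambda$. Otherwise consider the monomials $\mathbf{n}^\beta$ of $P$ with $\beta\ge\lambda$ and $|\beta|$ largest. They are non-constant, and they are maximal, since a proper multiple would also have exponent $\ge\lambda$ and would have larger degree. So their coefficients are positive, the polynomial $K\mapsto\Delta^\lambda P(K\mathbf{1})$ has a positive leading coefficient, and it is positive for large $K$.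

(b) Let $\mathbf{n}^\beta$ with $\beta\ne0$ be maximal in $P$, let $Q(\mathbf{x})=P(K\mathbf{1}+\mathbf{x})$ and $C_\lambda=\Delta^\lambda P(K\mathbf{1})$. The coefficient of $\mathbf{x}^{\beta'}$ in $Q$, for $\beta'\ge\beta$, receives contributions only from monomials $\mathbf{n}^{\beta''}$ of $P$ with $\beta''\ge\beta'\ge\beta$, which forces $\beta''=\beta'=\beta$. So $\mathbf{x}^\beta$ is maximal in $Q$, with the same coefficient as $\mathbf{n}^\beta$ in $P$. The monomial $\mathbf{x}^\lambda$ occurs in $\binom{\mathbf{x}}{\lambda'}$ only if $\lambda'\ge\lambda$, and its coefficient in $\binom{\mathbf{x}}{\lambda}$ is $1/\prod_j\lambda_j!$. Suppose $C_\lambda\ne0$ for some $\lambda\ge\beta$, $\lambda\ne\beta$, and take $\lambda$ maximal with this property. By \eqref{eq:newton} the coefficient of $\mathbf{x}^\lambda$ in $Q$ is $C_\lambda/\prod_j\lambda_j!\ne0$, which contradicts the maximality of $\mathbf{x}^\beta$. Hence the coefficient of $\mathbf{x}^\beta$ in $Q$ is $C_\beta/\prod_j\beta_j!$. It is non-negative by hypothesis and it is nonzero.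
\end{proof}

\begin{remark}\label{rem:infinitesimal}
Part (a) fails over an ordered field with an element $\epsilon>0$ smaller than every positive rational: the only maximal monomial of $P=\epsilon n^2-n$ has a positive coefficient, but $\Delta P(K)=\epsilon(2K+1)-1<0$ for every integer $K\ge0$. Such fields appear in the proof of Theorem~\ref{thm:local}. This is why that theorem is stated with the difference condition, in which the threshold is an ordinary integer.
\end{remark}

\section{Closure properties}\label{sec:closure}

\begin{lemma}\label{lem:closure}
Let $L\subseteq A^*$ be regular, $u\in A^*$, $a\in A$ and $c\in\mathbb{N}$.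
\begin{itemize}
\item[(a)] If $g\in\mathcal{N}_{\mathbb{K}}$, then $1_L\,g\in\mathcal{N}_{\mathbb{K}}$.
\item[(b)] If $g\in\mathcal{N}_{\mathbb{K}}$ (respectively $\mathcal{B}_{\mathbb{K}}$), then $s\mapsto g(us)$ is in $\mathcal{N}_{\mathbb{K}}$ (respectively $\mathcal{B}_{\mathbb{K}}$).
\item[(c)] If $g\in\mathcal{N}_{\mathbb{K}}$, then $w\mapsto\sum_{w=xas,\ x\in L}g(s)$ is in $\mathcal{N}_{\mathbb{K}}$.
\item[(d)] For an MSO formula $\psi$, the language $\{w:\#\psi(w)\ge c\}$ is regular, and $\max(\#\psi-c,0)=\#\psi'$ for some MSO formula $\psi'$.
\end{itemize}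
\end{lemma}

\begin{proof}
In (a)--(c) the operations are linear in $g$, so it suffices to treat the generators.

(a) $1_L\,\#\psi=\#(\psi\wedge\chi)$ for a sentence $\chi$ defining $L$.

(b) By Lemma~\ref{lem:types}(a), $\mathcal{N}_{\mathbb{K}}$ is generated by the functions $N_\tau$, and by \eqref{eq:split} the function $s\mapsto N_\tau(us)$ is a combination of functions $N_{\sigma'}$ with coefficients $N_\sigma(u)\in\mathbb{N}$. For $g=1_{L'}$ with $L'$ regular, $\{s:us\in L'\}$ is regular.

(c) For $g=\#\psi(x_1,\dots,x_k)$ the function counts the tuples $(y,x_1,\dots,x_k)$ such that $y$ carries $a$, the prefix before $y$ is in $L$, all $x_i$ are larger than $y$, and $\psi(x_1,\dots,x_k)$ holds in the suffix after $y$. These conditions are expressed by relativized formulas.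

(d) ``There are $c$ pairwise distinct tuples satisfying $\psi$'' is an MSO sentence. Let $\psi'(\mathbf{x})$ be the conjunction of $\psi(\mathbf{x})$ with ``at least $c$ tuples lexicographically smaller than $\mathbf{x}$ satisfy $\psi$''. It discards the first $c$ tuples satisfying $\psi$.
\end{proof}

The next lemma removes the signed correction when the function is non-negative. It uses \emph{Dickson's lemma}: every subset of $\mathbb{N}^T$ has finitely many minimal elements for the componentwise order, and each of its elements lies above one of them.

\begin{lemma}\label{lem:BtoN}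
If $h\in\mathcal{B}_{\mathbb{K}}$ and $h(w)\ge0$ for all $w$, then $h\in\mathcal{N}_{\mathbb{K}}$.
\end{lemma}

\begin{proof}
Write $h=\sum_{t=1}^Tr_t\#\psi_t+\sum_j\gamma_j1_{L'_j}$ with $r_t\ge0$, and put $V(w)=(\#\psi_1(w),\dots,\#\psi_T(w))\in\mathbb{N}^T$. The languages $L'_j$ generate a finite partition of $A^*$ into regular cells. Let $L$ be a nonempty cell; on $L$ we have $h=\gamma+\sum_tr_t\#\psi_t$ with a constant $\gamma$, possibly negative. Let $V(w_1),\dots,V(w_R)$, with $w_j\in L$, be the minimal elements of $V(L)$, and let $L_j$ be the set of $w\in L$ for which $j$ is the least index with $V(w)\ge V(w_j)$. The $L_j$ partition $L$ and are regular by Lemma~\ref{lem:closure}(d). For $w\in L_j$,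
\[
h(w)=\Bigl(\gamma+\sum_tr_t\#\psi_t(w_j)\Bigr)+\sum_tr_t\bigl(\#\psi_t(w)-\#\psi_t(w_j)\bigr)=h(w_j)+\sum_tr_t\max\bigl(\#\psi_t(w)-\#\psi_t(w_j),0\bigr),
\]
and $h(w_j)\ge0$. By Lemma~\ref{lem:closure}(d) and (a), $1_{L_j}h\in\mathcal{N}_{\mathbb{K}}$. Sum over all $j$ and all cells.
\end{proof}

Denominators can be removed from integer-valued functions. For instance $\frac12|u|^2+\frac12|u|\in\mathcal{N}_{\mathbb{Q}}$ equals $\#(x\le y)$. In general one keeps every $m$-th counted object.

\begin{lemma}\label{lem:integer}
If $f\in\mathcal{N}_{\mathbb{Q}}$ is integer-valued, then $f$ is $\mathbb{N}$-polyregular.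
\end{lemma}

\begin{proof}
Clearing denominators and repeating formulas, we get $mf=\sum_{t=1}^T\#\psi_t$ for some $m\ge1$; let $k_t$ be the number of free variables of $\psi_t$. For a word $u$ let $\Omega(u)$ be the set of pairs $(t,\mathbf{i})$ with $u\models\psi_t(\mathbf{i})$, ordered by $t$ and then lexicographically by $\mathbf{i}$. The \emph{rank} of a pair is the number of elements of $\Omega(u)$ below it. As $|\Omega(u)|=mf(u)$ and $f(u)$ is an integer, the ranks of the elements of $\Omega(u)$ are $0,\dots,mf(u)-1$, and exactly $f(u)$ of them are congruent to $-1$ modulo $m$.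

Fix $t$ and work over the alphabet $A\times\{0,1\}^{k_t}$, which encodes words with a marked tuple $\mathbf{i}$. For $t'<t$ let $\chi_{t'}(\mathbf{x}')$ be $\psi_{t'}(\mathbf{x}')$, read ignoring the marks, and let $\chi_t(\mathbf{x}')$ say that $\psi_t(\mathbf{x}')$ holds and $\mathbf{x}'$ is lexicographically smaller than the marked tuple. On the encoding of $(u,\mathbf{i})$ the rank of $(t,\mathbf{i})$ is $\sum_{t'\le t}\#\chi_{t'}$. By Lemma~\ref{lem:abstraction}(b), the set of encodings on which this sum is $\equiv-1\bmod m$ is a finite Boolean combination of regular languages, so by B\"uchi's theorem it is defined by a formula $\theta_t(\mathbf{x})$ over $A$. Then $f=\sum_t\#(\psi_t\wedge\theta_t)$.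
\end{proof}

The induction on $d$ is driven by the following cancellation: exchanging a factor for another one with the same image under $\mu$ does not change the contribution of tuples that have all $d$ marks outside the factor.

\begin{lemma}\label{lem:drop}
Let $f\in\mathrm{Pol}_d(\mu,\mathbb{K})$ with $d\ge1$.
\begin{itemize}
\item[(a)] If $\mu(y)=\mu(y')$, then $s\mapsto f(y's)-f(ys)$ is in $\mathrm{Pol}_{d-1}(\mu,\mathbb{K})$.
\item[(b)] If $\mu(w_1)=\dots=\mu(w_h)$ and $\epsilon_1,\dots,\epsilon_h$ are integers with sum $0$, then $y\mapsto\sum_j\epsilon_jf(yw_j)$ is in $\mathrm{Pol}_{d-1}(\mu,\mathbb{K})$.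
\end{itemize}
\end{lemma}

\begin{proof}
Let $f=\sum_\tau c(\tau)N_\tau$. By \eqref{eq:split},
\[
f(ys)=\sum_{|\sigma|+|\sigma'|\le d}c(\sigma\sigma')\,N_\sigma(y)\,N_{\sigma'}(s).
\]
(a) As a function of $s$, this is a combination of the $N_{\sigma'}$ with $|\sigma'|\le d$. If $|\sigma'|=d$, only types $\sigma$ of size $0$ occur, so the coefficient of $N_{\sigma'}$ is $c\bigl((\mu(y))\,\sigma'\bigr)$. It is the same for $y$ and $y'$ and cancels in the difference.

(b) As a function of $y$, $f(yw_j)$ is a combination of the $N_\sigma$ with $|\sigma|\le d$, and for $|\sigma|=d$ the coefficient is $c\bigl(\sigma\,(\mu(w_j))\bigr)$, which does not depend on $j$. In $\sum_j\epsilon_jf(yw_j)$ it is multiplied by $\sum_j\epsilon_j=0$.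
\end{proof}

\section{Reducible prefixes and the case of one counted position}\label{sec:reduce}

To show $f\in\mathcal{B}_{\mathbb{K}}$ we evaluate $f(w)$ while reading $w$ from left to right, keeping in memory a short word that stands for the prefix read so far. Each time the memory is shortened, the value changes by an amount that depends on the unread suffix, and we want this amount to be a non-negative count.

\begin{definition}
Let $f\colon A^*\to\mathbb{K}$. A word $u$ is \emph{reducible} (for $f$) if there is a word $u'$ with $|u'|<|u|$ such that $s\mapsto f(us)-f(u's)$ is in $\mathcal{N}_{\mathbb{K}}$.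
\end{definition}

We use \emph{K\"onig's lemma} in this form: an infinite prefix-closed set of words over a finite alphabet contains all finite prefixes of some infinite word.

\begin{proposition}\label{prop:automaton}
Let $f\colon A^*\to\mathbb{K}$ be any function such that every infinite word over $A$ has a reducible prefix. Then $f\in\mathcal{B}_{\mathbb{K}}$.
\end{proposition}

\begin{proof}
Let $I$ be the set of words without a reducible prefix. It is prefix-closed and contains $\varepsilon$, since no word is shorter than $\varepsilon$. By K\"onig's lemma and the hypothesis, $I$ is finite.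

We show by induction on $|u|$ that for each word $u$ there are $q\in I$ and $H\in\mathcal{N}_{\mathbb{K}}$ with $f(us)=f(qs)+H(s)$ for all $s$. If $u\in I$, take $q=u$ and $H=0$. Otherwise $u=u_1u_2$ with $u_1$ reducible; let $u_1'$ be shorter than $u_1$ and let $h\in\mathcal{N}_{\mathbb{K}}$ be the function $s\mapsto f(u_1s)-f(u_1's)$. Then $f(us)=f(u_1'u_2s)+h(u_2s)$, the function $s\mapsto h(u_2s)$ is in $\mathcal{N}_{\mathbb{K}}$ by Lemma~\ref{lem:closure}(b), and the induction hypothesis applies to $u_1'u_2$.

For $u=qa$ with $q\in I$ and $a\in A$ we obtain $\delta(q,a)\in I$ and $H_{q,a}\in\mathcal{N}_{\mathbb{K}}$ with $f(qas)=f(\delta(q,a)s)+H_{q,a}(s)$ for all $s$. Consider the deterministic finite automaton with state set $I$, initial state $\varepsilon$ and transition map $\delta$, and let $q_x$ be the state reached after reading $x$. For each factorization $w=xas$ we have $f(q_xas)=f(q_{xa}s)+H_{q_x,a}(s)$. Adding these $|w|$ equalities, the terms telescope from $f(q_\varepsilon w)=f(w)$ to $f(q_w)$: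
\[
f(w)=f(q_w)+\sum_{(q,a)\in I\times A}\ \sum_{w=xas,\ q_x=q}H_{q,a}(s).
\]
The languages $\{x:q_x=q\}$ are regular. So the double sum is in $\mathcal{N}_{\mathbb{K}}$ by Lemma~\ref{lem:closure}(c), and $w\mapsto f(q_w)$ is in $\mathrm{Fin}_{\mathbb{K}}$.
\end{proof}

\begin{example}\label{ex:automaton}
Let $A=\{a,b\}$ and let $f(w)$ be twice the number of occurrences of the factor $ab$ minus the number of occurrences of the factor $ba$. The word $a$ is reducible to $\varepsilon$, since $f(as)-f(s)=2\cdot1_{bA^*}(s)$. The word $b$ is not reducible, since $f(ba)-f(a)=-1$; nor is $ba$, since $f(ba)-f(u')=-1$ for $|u'|\le1$. Finally $f(bbs)=f(bs)$, $f(baas)=f(bas)$ and $f(babs)=f(bs)+1$. So $I=\{\varepsilon,b,ba\}$, and the automaton is given by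
\[
\begin{array}{c|cccccc}
(q,\text{letter}) & (\varepsilon,a) & (\varepsilon,b) & (b,a) & (b,b) & (ba,a) & (ba,b)\\ \hline
\delta & \varepsilon & b & ba & b & ba & b\\
H(s) & 2\cdot1_{bA^*}(s) & 0 & 0 & 0 & 0 & 1
\end{array}
\]
with final values $f(\varepsilon)=f(b)=0$ and $f(ba)=-1$. The unboundedly many negative contributions have been absorbed: each $ba$ is set off against the next $ab$, and only a last unmatched $ba$ remains, in the final value.
\end{example}

It remains to find a reducible prefix in every infinite word. The hypothesis on $f$ concerns idempotent loops, and Ramsey's theorem provides them: for every coloring of the two-element subsets of an infinite set $H\subseteq\mathbb{N}$ with finitely many colors, there is an infinite subset of $H$ all of whose two-element subsets have the same color (a \emph{homogeneous} subset). We need a factorization that works for all morphisms at once, because in Section~\ref{sec:induction} a morphism will be produced only after the factorization has been chosen.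

\begin{lemma}\label{lem:ramsey}
Every infinite word $\alpha$ over $A$ has a factorization $\alpha=x_0x_1x_2\cdots$ into finite words, with $x_j\ne\varepsilon$ for $j\ge1$, such that for every morphism $\nu$ there are an integer $k_\nu\ge1$ and an idempotent $e$ with $\nu(x_jx_{j+1}\cdots x_{j'})=e$ for all $k_\nu\le j\le j'$.
\end{lemma}

\begin{proof}
Index the letters of $\alpha$ by $0,1,2,\dots$ and let $\alpha[s,t)$ be the factor at positions $s,\dots,t-1$. A morphism is determined by a finite monoid and the images of the letters, so up to renaming of monoid elements the morphisms can be listed as $\nu_{(1)},\nu_{(2)},\dots$. By Ramsey's theorem choose infinite sets $\mathbb{N}\supseteq H_1\supseteq H_2\supseteq\cdots$ with $H_i$ homogeneous for the coloring $\{s<t\}\mapsto\nu_{(i)}(\alpha[s,t))$, of color $e_{(i)}$. For $s<t<t'$ in $H_i$, the equality $\alpha[s,t')=\alpha[s,t)\alpha[t,t')$ gives $e_{(i)}=e_{(i)}e_{(i)}$. Choose $h_0<h_1<\cdots$ with $h_j\in H_j$ for $j\ge1$, and put $x_0=\alpha[0,h_0)$ and $x_j=\alpha[h_{j-1},h_j)$. For $i+1\le j\le j'$ both $h_{j-1}$ and $h_{j'}$ lie in $H_i$, so $\nu_{(i)}(x_j\cdots x_{j'})=e_{(i)}$.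
\end{proof}

\subsection*{The case $d=1$}
Let $f\in\mathrm{Pol}_1(\mu,\mathbb{K})$ satisfy the difference condition, let $\alpha=x_0x_1\cdots$ be as in Lemma~\ref{lem:ramsey} with idempotent $e$ for $\mu$, and fix $i\ge k_\mu$. Put $y=x_0\cdots x_i$ and $E=x_{i+1}$. We want to delete $E$, so we study
\[
G(s)=f(yEs)-f(ys).
\]
Since $\mu(y)$ ends with the factor $e$, we have $\mu(yE)=\mu(y)$, and Lemma~\ref{lem:drop}(a) gives $G\in\mathrm{Pol}_0(\mu,\mathbb{K})$: the value $G(s)$ depends only on $\mu(s)$. Let $s$ be any word and $t=x_{i+2}s$. The difference condition for the pattern $(y,E,t)$ and \eqref{eq:propagate} give, for large $m$,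
\[
0\le f(yE^{m+1}t)-f(yE^mt)=G(E^mt).
\]
Since $\mu(E^mt)=e\,\mu(s)=\mu(t)$, we conclude $G(x_{i+2}s)\ge0$ for all $s$. A non-negative function of $\mu(s)$ is in $\mathcal{N}_{\mathbb{K}}$, so the prefix $yEx_{i+2}$ is reducible to $yx_{i+2}$. With Proposition~\ref{prop:automaton} this proves Theorem~\ref{thm:local} for $d=1$.

The block $x_{i+2}$ cannot be omitted. Let $f(w)$ be the length of the longest suffix of $w\in\{a,b\}^*$ in $a^*$. With the morphism $\mu(a)=1$, $\mu(b)=0$ into $(\{0,1\},\cdot)$ we have $f=N_{(0,a,1)}+N_{(1,a,1)}$. For $y=baa$ and $E=ba$ we get $G(\varepsilon)=1-2<0$, whereas $G(t)=0$ whenever $t$ contains $b$.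

\subsection*{Two difficulties for $d\ge2$}
Let $y_n=x_0\cdots x_n$ and $G_{il}(s)=f(y_ls)-f(y_is)$ for $i<l$. Now $G_{il}\in\mathrm{Pol}_{d-1}(\mu,\mathbb{K})$, and two steps of the argument above break.

First, to get $G_{il}\in\mathcal{B}_{\mathbb{K}}$ by induction we need the difference condition for $G_{il}$, and it may fail. Over $\{a,b,c\}$ let $f$ count the pairs of positions $(x,x')$ such that $x'$ carries $c$, $x$ lies before the first $c$, and $x$ and all positions between $x$ and the first $c$ carry $a$. If $y_n\in\{a,b\}^*$ ends with exactly $a_n$ letters $a$, then $G_{il}(c^m)=(a_l-a_i)m$, which decreases in $m$ when $a_l<a_i$. The pair $(i,l)$ must be chosen so that $a_i\le a_l$. In general each pattern imposes finitely many inequalities of this kind. Pairs satisfying finitely many of them exist, but there are infinitely many patterns. An ultrafilter on pairs makes each inequality hold for ``almost all'' pairs; the induction hypothesis is applied to the limit of the $G_{il}$ over an ultrapower of $\mathbb{K}$, and finite dimension brings the conclusion back to a single pair.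

Second, $G_{il}(E^mt)$ and $G_{il}(t)$ are no longer equal, since $G_{il}$ counts tuples. They have to be compared count by count; this is done in Lemma~\ref{lem:pop}.

\section{Ultrapowers}\label{sec:ultra}

An \emph{ultrafilter} on a set $I$ is a family $\mathcal{V}$ of subsets of $I$ that is closed under supersets and finite intersections, does not contain $\emptyset$, and contains $X$ or $I\setminus X$ for every $X\subseteq I$. A property holds for \emph{almost all} $i$ if the set of $i$ with the property is in $\mathcal{V}$. Finitely many properties that each hold for almost all $i$ hold simultaneously for almost all $i$, hence for some $i$; and if a finite union is in $\mathcal{V}$, so is one of its members. By Zorn's lemma there is an ultrafilter $\mathcal{U}$ on $\mathbb{N}$ that contains all cofinite sets (a \emph{non-principal} ultrafilter). We fix one.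

The \emph{ultrapower} $\mathbb{K}^I/\mathcal{V}$ consists of the families $(a_i)_{i\in I}$ in $\mathbb{K}$, two families being identified if they agree for almost all $i$; the class is written $[a_i]_i$, and a family defined only for almost all $i$ is completed by $0$. Operations are componentwise, and $[a_i]_i\le[b_i]_i$ means $a_i\le b_i$ for almost all $i$. This is an ordered field: a nonzero class has $a_i\ne0$ for almost all $i$ and is inverted componentwise, and the order is total because $\{i:a_i\le b_i\}$ or its complement is in $\mathcal{V}$.

On $\mathbb{N}\times\mathbb{N}$ let $\mathcal{U}\otimes\mathcal{U}$ be the family of sets $X$ such that for $\mathcal{U}$-almost all $i$, for $\mathcal{U}$-almost all $l$, $(i,l)\in X$. It is an ultrafilter: closure under supersets and intersections is inherited from $\mathcal{U}$, and if $X\notin\mathcal{U}\otimes\mathcal{U}$, then for almost all $i$ the set $\{l:(i,l)\in X\}$ is not in $\mathcal{U}$, so its complement is, and the complement of $X$ is in $\mathcal{U}\otimes\mathcal{U}$. The asymmetry of this definition makes every sequence of natural numbers look non-decreasing.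

\begin{lemma}\label{lem:pairs}
\begin{itemize}
\item[(a)] For every sequence $(a_n)$ in $\mathbb{N}$ we have $a_i\le a_l$ for almost all $(i,l)$.
\item[(b)] For every constant $c$ we have $i\ge c$ and $l\ge i+c$ for almost all $(i,l)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If there is $v$ with $X=\{n:a_n=v\}\in\mathcal{U}$, then $a_i=a_l$ on $X\times X\in\mathcal{U}\otimes\mathcal{U}$. Otherwise, for each $i$ the set $\{l:a_l<a_i\}$ is a finite union of sets $\{l:a_l=v\}\notin\mathcal{U}$, so it is not in $\mathcal{U}$ and its complement $\{l:a_l\ge a_i\}$ is. (b) The sets $\{i:i\ge c\}$ and $\{l:l\ge i+c\}$ are cofinite.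
\end{proof}

Let $\mathcal{V}$ be an ultrafilter on $I$ and $\mathbb{K}'=\mathbb{K}^I/\mathcal{V}$. Suppose that for almost all $i$ we are given $F_i=\sum_{|\tau|\le d}c_i(\tau)N_\tau\in\mathrm{Pol}_d(\mu,\mathbb{K})$. Their \emph{limit} is $F=\sum_{|\tau|\le d}[c_i(\tau)]_i\,N_\tau\in\mathrm{Pol}_d(\mu,\mathbb{K}')$. The sum is finite, so $F(w)=[F_i(w)]_i$ for every word $w$. An identity for $F$ gives, for each word $w$ separately, an identity for almost all $i$. The next lemma exchanges these quantifiers.

\begin{lemma}[Transfer]\label{lem:transfer}
With this notation, suppose $F=\sum_{t=1}^Tr_tB_t$ with functions $B_t\colon A^*\to\mathbb{N}$ and $r_t=[r_t(i)]_i\in\mathbb{K}'$. Then $F_i=\sum_tr_t(i)B_t$ for almost all $i$. If $r_t\ge0$, then $r_t(i)\ge0$ for almost all $i$.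
\end{lemma}

\begin{proof}
For $w\in A^*$ let $\rho(w)$ be the vector of the values at $w$ of the finitely many functions $N_\tau$ ($|\tau|\le d$) and $B_t$. These vectors lie in a finite-dimensional $\mathbb{Q}$-vector space, so there is a finite set $Y\subseteq A^*$ such that every $\rho(w)$ is a rational combination of the $\rho(y)$, $y\in Y$. Therefore a $\mathbb{K}$-linear combination of these functions that vanishes on $Y$ vanishes everywhere. For each $y\in Y$ the equality $[F_i(y)]_i=[\sum_tr_t(i)B_t(y)]_i$ means that $F_i(y)=\sum_tr_t(i)B_t(y)$ for almost all $i$. As $Y$ is finite, for almost all $i$ this holds on all of $Y$, hence everywhere. The last statement is the definition of the order of $\mathbb{K}'$.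
\end{proof}

\section{Proof of Theorem~\ref{thm:local}}\label{sec:induction}

Fix $\mu$. We argue by induction on $d$, for all ordered fields simultaneously. For $d=0$, $f(w)$ depends only on $\mu(w)$, so $f\in\mathrm{Fin}_{\mathbb{K}}\subseteq\mathcal{B}_{\mathbb{K}}$. For the rest of this section let $d\ge1$, assume the theorem for $d-1$ and all ordered fields, and let $f\in\mathrm{Pol}_d(\mu,\mathbb{K})$ satisfy the difference condition. By Proposition~\ref{prop:automaton} it suffices to show that every infinite word has a reducible prefix. Put $\mathbb{K}^*=\mathbb{K}^{\mathbb{N}}/\mathcal{U}$ and $\mathbb{K}^{**}=\mathbb{K}^{\mathbb{N}\times\mathbb{N}}/(\mathcal{U}\otimes\mathcal{U})$.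

\subsection{Differences along a pattern as functions of the prefix}
For a pattern $p$, a multi-index $\lambda\ne0$ and an integer $n\ge d+1$ define
\[
g^n_{p,\lambda}(y)=\Delta^\lambda_{\mathbf{x}}\,f\bigl(y\,p(\mathbf{x})\bigr)\Big|_{\mathbf{x}=n\mathbf{1}}\qquad(y\in A^*).
\]
The differences of $s\mapsto f(y_ls)-f(y_is)$ along $p$ are $g^n_{p,\lambda}(y_l)-g^n_{p,\lambda}(y_i)$, so we have to compare the values of $g^n_{p,\lambda}$ at two prefixes. Lemma~\ref{lem:pairs}(a) compares natural numbers, so we want $g^n_{p,\lambda}$ to be a non-negative combination of counts. The difference condition says only that $g^n_{p,\lambda}(y)\ge0$ for $n$ beyond a threshold that depends on $y$. Passing to the limit in $n$ removes this dependence.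

\begin{lemma}\label{lem:guards}
For every pattern $p$ over $\mu$ there is an integer $K_p\ge d+1$ such that $g^{K_p}_{p,\lambda}\in\mathcal{N}_{\mathbb{K}}$ for all $\lambda\ne0$.
\end{lemma}

\begin{proof}
Let $p=(u_0,v_1,\dots,v_k,u_k)$ and $\lambda\ne0$. By \eqref{eq:diff}, $g^n_{p,\lambda}(y)$ is a combination of the values $f(y\,p(n\mathbf{1}+\theta))$, $0\le\theta\le\lambda$, with integer coefficients that do not depend on $y$ and add up to $0$, and all words $p(n\mathbf{1}+\theta)$ have the same image under $\mu$. By Lemma~\ref{lem:drop}(b), $g^n_{p,\lambda}\in\mathrm{Pol}_{d-1}(\mu,\mathbb{K})$. Let $h_\lambda\in\mathrm{Pol}_{d-1}(\mu,\mathbb{K}^*)$ be the limit, so $h_\lambda(y)=[g^n_{p,\lambda}(y)]_n$.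

\emph{The function $h_\lambda$ satisfies the difference condition.} Let $p'=(u'_0,v'_1,\dots,v'_{k'},u'_{k'})$ be a pattern over $\mu$. Then $p''=(u'_0,v'_1,\dots,v'_{k'},u'_{k'}u_0,v_1,\dots,v_k,u_k)$ is a pattern with $p''(\mathbf{z},\mathbf{x})=p'(\mathbf{z})\,p(\mathbf{x})$. Let $K\ge d+1$ be a threshold for $f$ and $p''$. For every $\lambda'\in\mathbb{N}^{k'}$ the multi-index $(\lambda',\lambda)$ is nonzero, so by \eqref{eq:propagate}, for every $n\ge K$,
\[
\Delta^{\lambda'}_{\mathbf{z}}\,g^n_{p,\lambda}\bigl(p'(\mathbf{z})\bigr)\Big|_{\mathbf{z}=K\mathbf{1}}=\Delta^{\lambda'}_{\mathbf{z}}\Delta^{\lambda}_{\mathbf{x}}\,f\bigl(p'(\mathbf{z})\,p(\mathbf{x})\bigr)\Big|_{\mathbf{z}=K\mathbf{1},\ \mathbf{x}=n\mathbf{1}}\ \ge0 .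
\]
The class of the left-hand sides is $\Delta^{\lambda'}P_{h_\lambda,p'}(K\mathbf{1})$, and almost all $n$ are at least $K$. So $K$ is a threshold for $h_\lambda$ and $p'$.

\emph{The function $h_\lambda$ is non-negative.} Let $y\in A^*$. The difference condition for $f$ and the pattern $(yu_0,v_1,\dots,v_k,u_k)$, with \eqref{eq:propagate}, gives $g^n_{p,\lambda}(y)\ge0$ for all large $n$, so $h_\lambda(y)\ge0$.

By the induction hypothesis over $\mathbb{K}^*$ we have $h_\lambda\in\mathcal{B}_{\mathbb{K}^*}$, and by Lemma~\ref{lem:BtoN}, $h_\lambda=\sum_tr_t\#\psi_t$ with $r_t\ge0$ in $\mathbb{K}^*$. By Lemma~\ref{lem:transfer}, $g^n_{p,\lambda}\in\mathcal{N}_{\mathbb{K}}$ for almost all $n$. If $|\lambda|>d$, then $g^n_{p,\lambda}=0$ for all $n\ge d+1$, since $f(y\,p(\mathbf{x}))$ is a polynomial of total degree at most $d$ by Lemma~\ref{lem:poly}. Only finitely many $\lambda$ remain, so some $n\ge d+1$ works for all $\lambda\neq0$.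
\end{proof}

\subsection{Choosing the factor to delete}\label{sub:pair}
Fix an infinite word $\alpha=x_0x_1x_2\cdots$ factorized as in Lemma~\ref{lem:ramsey}, and put $y_n=x_0\cdots x_n$. If $e$ is the idempotent of $\mu$ in that lemma, then $\mu(y_n)=\mu(x_0\cdots x_{k_\mu-1})\,e$ for all $n\ge k_\mu$. So for $i,l\ge k_\mu$, Lemma~\ref{lem:drop}(a) shows that
\[
G_{il}(s)=f(y_ls)-f(y_is)
\]
is in $\mathrm{Pol}_{d-1}(\mu,\mathbb{K})$. By Lemma~\ref{lem:pairs}(b) this covers almost all pairs. Let $G_\infty\in\mathrm{Pol}_{d-1}(\mu,\mathbb{K}^{**})$ be the limit.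

\begin{lemma}\label{lem:G}
There are a morphism $\nu_0\colon A^*\to M_0$, an integer $D\ge1$ and a set $T$ of types over $\nu_0$ of sizes between $1$ and $D$ such that for almost all $(i,l)$
\begin{equation}\label{eq:G}
G_{il}(s)=\sum_{\tau\in T}r_\tau N_\tau(s)+\gamma(\nu_0(s))\qquad(s\in A^*)
\end{equation}
with elements $r_\tau\ge0$ of $\mathbb{K}$ and a map $\gamma\colon M_0\to\mathbb{K}$, which may depend on $(i,l)$.
\end{lemma}

\begin{proof}
Let $p$ be a pattern over $\mu$ and $\lambda\ne0$. With $K_p$ from Lemma~\ref{lem:guards},
\[
\Delta^\lambda P_{G_\infty,p}(K_p\mathbf{1})=\bigl[\,g^{K_p}_{p,\lambda}(y_l)-g^{K_p}_{p,\lambda}(y_i)\,\bigr]_{(i,l)},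
\]
and $g^{K_p}_{p,\lambda}=\sum_tr_t\#\psi_t$ with $r_t\ge0$. By Lemma~\ref{lem:pairs}(a), applied to the finitely many sequences $n\mapsto\#\psi_t(y_n)$, we have $\#\psi_t(y_i)\le\#\psi_t(y_l)$ for all $t$, for almost all $(i,l)$. So the class is non-negative, $K_p$ is a threshold for $G_\infty$ and $p$, and $G_\infty$ satisfies the difference condition. By the induction hypothesis over $\mathbb{K}^{**}$, $G_\infty\in\mathcal{B}_{\mathbb{K}^{**}}$. Write $G_\infty$ in the normal form of Lemma~\ref{lem:normal} and apply Lemma~\ref{lem:transfer} to the functions $N_\tau$, $\tau\in T$, and $N_{(m)}$, $m\in M_0$.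
\end{proof}

The data $\nu_0,D,T$ do not depend on $(i,l)$, so we may still impose on the pair finitely many conditions that mention them. They do depend on the factorization of $\alpha$; this is harmless because the factorization is adapted to every morphism. From now on, types are types over $\nu_0$.

Let $\nu_1$ be the morphism of Lemma~\ref{lem:abstraction}(a) for $\nu_0$ and $D$, and let $e_1$ be its idempotent in Lemma~\ref{lem:ramsey}. All words with $\nu_1$-image $e_1$ have the same $\nu_0$-image $e_0$ and contain the same set $\Theta$ of types of size at most $D$. The element $e_0$ is idempotent, because $x_j$, $x_{j+1}$ and $x_jx_{j+1}$ all have $\nu_1$-image $e_1$ for $j\ge k_{\nu_1}$.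

We shall compare a word beginning with $x_{i+1}x_{i+2}\cdots$ with a word beginning with $x_{l+1}x_{l+2}\cdots$. These beginnings contain the same types but not the same number of tuples, and we need the inequality in the right direction. For words $z_1,\dots,z_D$, called \emph{blocks}, a block is \emph{marked} by a tuple of $z_1\cdots z_D$ if it contains a mark. For a type $\sigma$ with $|\sigma|\le D$, the \emph{left count} $\mathcal{L}_\sigma(z_1,\dots,z_D)$ is the number of tuples of $z_1\cdots z_D$ whose set of marked blocks is $\{1,\dots,a\}$ for some $a\ge0$ and whose type inside $z_1\cdots z_a$ is $\sigma$. (The empty tuple has $a=0$ and type $(1)$ inside the empty word.)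

By Lemma~\ref{lem:G}, by Lemma~\ref{lem:pairs}(b), and by Lemma~\ref{lem:pairs}(a) applied to the finitely many sequences $n\mapsto\mathcal{L}_\sigma(x_{n+1},\dots,x_{n+D})$, we can fix a pair $(i,l)$ such that \eqref{eq:G} holds, $i\ge\max(k_\mu,k_{\nu_1})$, $l\ge i+D+1$, and
\begin{equation}\label{eq:left}
\mathcal{L}_\sigma(x_{i+1},\dots,x_{i+D})\le\mathcal{L}_\sigma(x_{l+1},\dots,x_{l+D})\qquad\text{for all types }\sigma\text{ with }|\sigma|\le D .
\end{equation}
Write $G=G_{il}$ and $E=x_{i+1}\cdots x_l$. Then $E\ne\varepsilon$, $\mu(E)$ is idempotent, $y_l=y_iE$, and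
\begin{equation}\label{eq:pump}
G(E^mt)=f(y_iE^{m+1}t)-f(y_iE^mt)\qquad(m\ge0,\ t\in A^*).
\end{equation}

\subsection{Non-negativity after a long run of blocks}

\begin{lemma}\label{lem:pop}
There is $k>l$ such that $G(x_{l+1}\cdots x_ks)\ge0$ for all $s\in A^*$.
\end{lemma}

The idea is as follows. If the lemma fails, there are words $t_k=x_{l+1}\cdots x_ks_k$ with $G(t_k)<0$, whereas $G(E^mt_k)\ge0$ for large $m$ by pumping. The counts $N_\tau(t_k)$ that tend to infinity with $k$ eventually exceed $N_\tau(E^mt_k)$ for a fixed $k$ and $m$. A count that stays bounded cannot have marks floating in the middle of the long run of blocks, since such marks could be moved to many places. So it sees only the two ends of the run: the right end is common to $E^mt_k$ and $t_k$, and the left ends are compared by \eqref{eq:left}.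

\begin{proof}
Suppose that for every $k>l$ there is $s_k$ with $G(t_k)<0$, where $t_k=x_{l+1}\cdots x_ks_k$. A sequence in $\mathbb{N}$ either tends to infinity or has a constant subsequence. So there are an infinite set $\mathcal{I}$ of indices $k>l+D$ and a partition $T=T_{\mathrm{b}}\cup T_\infty$ such that on $\mathcal{I}$ the value $\nu_0(s_k)$ is constant, $N_\tau(t_k)=B_\tau$ is constant for $\tau\in T_{\mathrm{b}}$, and $N_\tau(t_k)\to\infty$ for $\tau\in T_\infty$.

\emph{Clusters.} For $k\in\mathcal{I}$ and $m\ge0$ write $E^mt_k=z_1\cdots z_n\,s_k$, where the blocks $z_1,\dots,z_n$ are $m$ copies of the sequence $x_{i+1},\dots,x_l$ followed by $x_{l+1},\dots,x_k$; here $n\ge k-l>D$. Every block has $\nu_1$-image $e_1$, and so has every nonempty product of consecutive blocks. Consequently such a product has type $(e_0)$ when it carries no mark, and a type of size at most $D$ occurring in it belongs to $\Theta$, so it occurs in every single block $x_j$ with $j>i$.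

Consider a tuple of size at most $D$ in $E^mt_k$ and let $J\subseteq\{1,\dots,n\}$ be its set of marked blocks. Since $|J|\le D<n$, some block is unmarked. Let $a+1$ be the first and $n-b$ the last unmarked block, so $a,b\ge0$, $a+1\le n-b$ and $a+b\le D$. The blocks $1,\dots,a$ form the \emph{left cluster}, the blocks $n-b+1,\dots,n$ form the \emph{right cluster}, and the other marked blocks, which lie in the interval $[a+2,n-b-1]$, are \emph{free}. Let $\sigma$ be the type of the marks inside $z_1\cdots z_a$ and $\sigma'$ the type of the marks inside $z_{n-b+1}\cdots z_ns_k=x_{k-b+1}\cdots x_ks_k$; the last equality holds as $b\le D<k-l$. If no block is free, the tuple has type $\sigma\,(e_0)\,\sigma'$. Otherwise let $j_1\le j_2$ be the first and the last free block and let $\rho$ be the type of the marks inside $z_{j_1}\cdots z_{j_2}$; then $|\rho|\ge1$, $\rho\in\Theta$, the runs $z_{a+1}\cdots z_{j_1-1}$ and $z_{j_2+1}\cdots z_{n-b}$ are nonempty and unmarked, and the tuple has type $\sigma\,(e_0)\,\rho\,(e_0)\,\sigma'$. See Figure~\ref{fig:blocks}.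

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {1,...,11} {
  \draw (\x-1,0) rectangle (\x,0.6);
  \node at (\x-0.5,0.9) {\small $z_{\x}$};
}
\draw (11,0) rectangle (13,0.6);
\node at (12,0.9) {\small $s_k$};
\foreach \x in {0.3,0.7,1.5,4.5,6.4,9.6,10.3,12.2} \fill (\x,0.3) circle (0.07);
\draw[|-|] (0,-0.3) -- node[below] {$\sigma$} (2,-0.3);
\draw[|-|] (2,-0.3) -- node[below] {$(e_0)$} (4,-0.3);
\draw[|-|] (4,-0.3) -- node[below] {$\rho$} (7,-0.3);
\draw[|-|] (7,-0.3) -- node[below] {$(e_0)$} (9,-0.3);
\draw[|-|] (9,-0.3) -- node[below] {$\sigma'$} (13,-0.3);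
\end{tikzpicture}
\caption{A tuple of marks (dots) in a word $z_1\cdots z_{11}s_k$. The marked blocks $z_1,z_2$ form the left cluster, $z_{10},z_{11}$ form the right cluster, and $z_5,z_7$ are free. The type of the tuple is the product $\sigma(e_0)\rho(e_0)\sigma'$ of the types of the five indicated factors; an unmarked run of blocks has type $(e_0)$ whatever its length.}\label{fig:blocks}
\end{figure}

\emph{(A) Let $\tau\in T$, $k\in\mathcal{I}$ and $m\ge0$. If some tuple of type $\tau$ in $E^mt_k$ has a free block, then $N_\tau(t_k)\ge k-l-D-3$.} Let $\tau=\sigma(e_0)\rho(e_0)\sigma'$ be the decomposition of this tuple. For each $j$ with $l+3\le j\le k-D-1$ factorize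
\[
t_k=x_{l+1}\cdot(x_{l+2}\cdots x_{j-1})\cdot x_j\cdot(x_{j+1}\cdots x_{k-b})\cdot(x_{k-b+1}\cdots x_ks_k).
\]
The second factor is nonempty because $j-1\ge l+2$, and the fourth because $j+1\le k-D\le k-b$. Build a tuple of $t_k$: leave the second and fourth factors unmarked, choose a tuple of type $\rho\in\Theta$ in $x_j$, and keep in the fifth factor the marks of the given tuple, of type $\sigma'$. If $a\ge1$, then $\sigma\in\Theta$; choose a tuple of type $\sigma$ in $x_{l+1}$, and the new tuple has type $\sigma(e_0)\rho(e_0)\sigma'=\tau$. If $a=0$, then $\sigma=(1)$; leave $x_{l+1}$ unmarked, and the new tuple has type $(e_0)(e_0)\rho(e_0)\sigma'=(e_0)\rho(e_0)\sigma'=\tau$. Among $x_{l+2},\dots,x_{k-D}$ the only marked block is $x_j$, so different values of $j$ give different tuples. There are $k-l-D-3$ values of $j$ if this number is positive, and otherwise there is nothing to prove.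

\emph{(B) Let $\tau\in T_{\mathrm{b}}$ and $k\in\mathcal{I}$ with $k-l-D-3>B_\tau$. Then $N_\tau(E^mt_k)\le B_\tau$ for all $m\ge1$.} For a type $\sigma'$ with $|\sigma'|\le D$ let $\mathcal{R}_{\sigma'}$ be the number of tuples of $x_{k-D+1}\cdots x_ks_k$ whose marked blocks are $x_{k-b+1},\dots,x_k$ for some $b\ge0$ and whose type inside $x_{k-b+1}\cdots x_ks_k$ is $\sigma'$. It does not depend on $m$. For $m\ge0$ let $F_m$ be the number of tuples of type $\tau$ in $E^mt_k=z_1\cdots z_ns_k$ without a free block. We claim
\begin{equation}\label{eq:LR}
F_m=\sum_{\sigma(e_0)\sigma'=\tau}\mathcal{L}_\sigma(z_1,\dots,z_D)\,\mathcal{R}_{\sigma'} .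
\end{equation}
A tuple counted by $F_m$ splits into its marks in the left cluster, a tuple counted by $\mathcal{L}_\sigma(z_1,\dots,z_D)$, and its marks in the right cluster and $s_k$, a tuple counted by $\mathcal{R}_{\sigma'}$, with $\sigma(e_0)\sigma'=\tau$. Conversely, take such a pair, with marked blocks $\{1,\dots,a\}$ and $\{n-b+1,\dots,n\}$. Then $a+b\le|\sigma|+|\sigma'|=|\tau|\le D<n$, so the blocks $a+1,\dots,n-b$ form a nonempty unmarked run. The union of the two tuples has the given clusters, no free block, and type $\sigma(e_0)\sigma'=\tau$. The two constructions are inverse to each other, which proves \eqref{eq:LR}.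

The first $D$ blocks are $x_{l+1},\dots,x_{l+D}$ for $m=0$, as $k-l>D$, and $x_{i+1},\dots,x_{i+D}$ for $m\ge1$, as $l-i>D$. By \eqref{eq:left} and \eqref{eq:LR}, $F_m\le F_0\le N_\tau(t_k)=B_\tau$ for $m\ge1$. By (A) and $N_\tau(t_k)=B_\tau<k-l-D-3$, no tuple of type $\tau$ in $E^mt_k$ has a free block, so $N_\tau(E^mt_k)=F_m\le B_\tau$.

\emph{Conclusion.} Fix $k\in\mathcal{I}$ with $k-l-D-3>B_\tau$ for all $\tau\in T_{\mathrm{b}}$. The triple $(y_i,E,t_k)$ is a pattern over $\mu$ with one loop. By the difference condition for $f$, by \eqref{eq:propagate} and by \eqref{eq:pump}, there is $m\ge1$ with $G(E^mt_k)\ge0$. Choose $k'\in\mathcal{I}$ with $N_\tau(t_{k'})\ge N_\tau(E^mt_k)$ for all $\tau\in T_\infty$. For $\tau\in T_{\mathrm{b}}$, (B) gives $N_\tau(t_{k'})=B_\tau\ge N_\tau(E^mt_k)$. Moreover $\nu_0(E^mt_k)=e_0\nu_0(s_k)=e_0\nu_0(s_{k'})=\nu_0(t_{k'})$. Since all $r_\tau$ are non-negative, \eqref{eq:G} yields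
\[
0\le G(E^mt_k)=\sum_{\tau\in T}r_\tau N_\tau(E^mt_k)+\gamma(e_0\nu_0(s_k))\le\sum_{\tau\in T}r_\tau N_\tau(t_{k'})+\gamma(e_0\nu_0(s_k))=G(t_{k'})<0,
\]
a contradiction.
\end{proof}

The comparison is made between the natural numbers $N_\tau$ and never between the coefficients $r_\tau$. This is what makes the argument valid when some $r_\tau$ are infinitesimal: a count tending to infinity need not make $r_\tau N_\tau$ large.

\subsection{End of the proof}
Take $k$ from Lemma~\ref{lem:pop}, and let $u=y_k=y_iE\,x_{l+1}\cdots x_k$, a prefix of $\alpha$, and $u'=y_i\,x_{l+1}\cdots x_k$. Then $|u'|<|u|$ and $f(us)-f(u's)=G(x_{l+1}\cdots x_ks)$. As a function of $s$ this is in $\mathcal{B}_{\mathbb{K}}$, by \eqref{eq:G}, Lemma~\ref{lem:normal} and Lemma~\ref{lem:closure}(b), and it is non-negative by Lemma~\ref{lem:pop}. By Lemma~\ref{lem:BtoN} it is in $\mathcal{N}_{\mathbb{K}}$, so $u$ is reducible. Since $\alpha$ was arbitrary, Proposition~\ref{prop:automaton} gives $f\in\mathcal{B}_{\mathbb{K}}$. This completes the induction and the proof of Theorem~\ref{thm:local}. \qed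

\section{The criterion and the algorithm}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The difference condition implies $f\in\mathcal{B}_{\mathbb{Q}}$ by Theorem~\ref{thm:local}.

\emph{If $f\in\mathcal{B}_{\mathbb{Q}}$, then the monomial condition holds.} We prove the positivity for patterns with any number of loops. Write $f$ in the normal form of Lemma~\ref{lem:normal}, so $f\in\mathrm{Pol}_D(\nu,\mathbb{Q})$ with non-negative coefficients on types of size at least $1$. A pattern $p=(u_0,v_1,\dots,v_k,u_k)$ over $\mu$ need not be a pattern over $\nu\colon A^*\to M$, so let $\pi\ge1$ be such that $m^\pi$ is idempotent for all $m\in M$, and put $p'=(u_0,v_1^\pi,u_1,\dots,v_k^\pi,u_k)$. This is a pattern over $\nu$ with $p'(\mathbf{x})=p(\pi\mathbf{x})$. Let $Q$ be the polynomial given by Lemma~\ref{lem:poly} for $f\in\mathrm{Pol}_D(\nu,\mathbb{Q})$ and $p'$. Both $Q(\mathbf{x})$ and $P_{f,p}(\pi\mathbf{x})$ equal $f(p(\pi\mathbf{x}))$ when all $x_j$ are large, so these polynomials are equal. By Lemma~\ref{lem:poly}, $\Delta^\lambda Q((D+1)\mathbf{1})\ge0$ for $\lambda\ne0$, and by Lemma~\ref{lem:monomial}(b)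 the maximal non-constant monomials of $Q$ have positive coefficients. The coefficient of $\mathbf{x}^\beta$ in $Q$ is $\pi^{|\beta|}$ times that of $\mathbf{n}^\beta$ in $P_{f,p}$, so the same holds for $P_{f,p}$.

\emph{The monomial condition implies the difference condition.} We first remove the bound on the number of loops. Suppose that for some pattern $p$ with $k$ loops a maximal non-constant monomial $\mathbf{n}^\beta$ of $P=P_{f,p}$ has a negative coefficient. The set $S=\{j:\beta_j\ge1\}$ satisfies $1\le|S|\le|\beta|\le d$. For $j\notin S$ fix $n_j=d+1$ and absorb $v_j^{d+1}$ into the neighboring constant words. This gives a pattern $p_S$ over $\mu$ with $|S|\le d$ loops, and $P_{f,p_S}$ is $P$ with $n_j=d+1$ substituted for $j\notin S$. Let $\beta|_S$ be the restriction of $\beta$ to $S$. The coefficient in $P_{f,p_S}$ of a monomial with exponent $\ge\beta|_S$ receives contributions only from monomials $\mathbf{n}^{\beta'}$ of $P$ with $\beta'|_S\ge\beta|_S$. As $\beta$ vanishes outside $S$, this means $\beta'\ge\beta$, hence $\beta'=\beta$ by maximality. So $\prod_{j\in S}n_j^{\beta_j}$ is a maximal non-constant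 monomial of $P_{f,p_S}$ with the same negative coefficient, which contradicts the monomial condition. Thus the maximal non-constant monomials of $P_{f,p}$ have positive coefficients for every pattern $p$, and Lemma~\ref{lem:monomial}(a) provides a threshold.

\emph{The remaining statements.} Functions in $\mathcal{N}_{\mathbb{Q}}$ are non-negative and lie in $\mathcal{B}_{\mathbb{Q}}$; with Lemma~\ref{lem:BtoN}, $f\in\mathcal{N}_{\mathbb{Q}}$ if and only if $f\ge0$ and $f\in\mathcal{B}_{\mathbb{Q}}$. Let $f$ be $\mathbb{Z}$-valued. By Lemma~\ref{lem:integer}, $f\in\mathcal{N}_{\mathbb{Q}}$ if and only if $f$ is $\mathbb{N}$-polyregular. If $f\in\mathcal{B}_{\mathbb{Q}}$, then $f$ is the sum of a non-negative function and a function with finitely many values, so $f+C\ge0$ for some $C\in\mathbb{N}$; as $f+C\in\mathcal{B}_{\mathbb{Q}}$, Lemmas~\ref{lem:BtoN} and~\ref{lem:integer} show that $f+C$ is $\mathbb{N}$-polyregular. Conversely, if $f+C$ is $\mathbb{N}$-polyregular, then $f=(f+C)-C\,1_{A^*}\in\mathcal{B}_{\mathbb{Q}}$.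
\end{proof}

Since the property $f\in\mathcal{B}_{\mathbb{Q}}$ does not mention $\mu$ or $d$, the monomial condition may be tested with any $\mu$ and $d$ such that $f\in\mathrm{Pol}_d(\mu,\mathbb{Q})$.

For the algorithm we need a test of equality. Let $\nu$ be a morphism and let $\mathbf{N}(w)$ be the row vector $(N_\tau(w))_{|\tau|\le d}$. By \eqref{eq:split}, $\mathbf{N}(wa)=\mathbf{N}(w)\,W(a)$, where $W(a)$ has the entry $\sum_{\sigma':\,\sigma\sigma'=\tau}N_{\sigma'}(a)$ in row $\sigma$ and column $\tau$. So an integer combination $\sum_\tau c(\tau)N_\tau$ has the linear representation $(\mathbf{N}(\varepsilon),W,(c(\tau))_\tau)$, and with Lemma~\ref{lem:types} a linear representation of $\sum_jc_j\#\varphi_j$ can be computed from the formulas. The difference of two series has a block-diagonal representation, and Sch\"utzenberger's criterion tests whether it is zero: a series with a linear representation $(\mathbf{i},W,\mathbf{t})$ of dimension $n$ is $0$ if and only if it vanishes on all words of length less than $n$. Indeed, let $V_j$ be the span of the vectors $\mathbf{i}\,W(a_1)\cdots W(a_s)$ with $s\le j$.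 These spaces increase, $V_j=V_{j+1}$ implies $V_{j+1}=V_{j+2}$, and $V_0\neq0$ unless $\mathbf{i}=0$; so $V_{n-1}$ contains all these vectors.

\begin{proof}[Proof of Theorem~\ref{thm:decide}]
Let $(A,f)$ be the input. If $f$ is given as a weighted automaton of polynomial growth, enumerate the expressions $\sum_jc_j\#\varphi_j$ with $c_j\in\mathbb{Z}$ and test each for equality with $f$; by (F1) one is found. Let $d$ be the largest number of free variables of the $\varphi_j$, and compute by Lemma~\ref{lem:types} a morphism $\mu$ with $f\in\mathrm{Pol}_d(\mu,\mathbb{Q})$. Run the following two searches in parallel.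
\begin{itemize}
\item[(Yes)] Enumerate all finite sums $\sum_t\#\psi_t$ of MSO counting functions over $A$, and answer \emph{yes} if one of them equals $f$.
\item[(No)] Enumerate all words $w$ and all patterns $p$ over $\mu$ with at most $d$ loops. Answer \emph{no} if $f(w)<0$, or if some maximal non-constant monomial of $P_{f,p}$ has a negative coefficient.
\end{itemize}
In the second search, $P_{f,p}$ has degree at most $d$ in each of its $k$ variables by Lemma~\ref{lem:poly}, so it is computed by interpolation from the values $f(p(\mathbf{n}))$ with $\mathbf{n}\in\{d+1,\dots,2d+1\}^k$. The first search succeeds if and only if $f$ is $\mathbb{N}$-polyregular, since coefficients in $\mathbb{N}$ amount to repeated formulas. By Theorem~\ref{thm:criterion}, the second succeeds if and only if $f$ is not $\mathbb{N}$-polyregular. So exactly one search succeeds, the algorithm terminates with the correct answer, and it is the same for all $A$ and $f$.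

For the second question, enumerate also $C\in\mathbb{N}$ in the first search and test $f+C=\sum_t\#\psi_t$, and drop the test $f(w)<0$ from the second search. The last statement of Theorem~\ref{thm:criterion} shows that exactly one search succeeds.
\end{proof}

The ultrafilter and the theorems of Ramsey and K\"onig enter only in the proof that one of the two searches stops; the algorithm does not use them, and the argument gives no bound on its running time.

\begin{thebibliography}{1}
\bibitem{source} \emph{Universit\'e Paris Cit\'e}, \texttt{https://github.com/gdoueneau/gdoueneau.github.io}.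
\end{thebibliography}
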